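\title{A threshold depending only on $t$ for $t$-intersecting families of signed sets}

\begin{abstract}
An $r$-signed set on a finite set $F$ is a map $F\to\{1,\dots,r\}$. For a family $\mathcal F$ of finite sets, consider all $r$-signed sets on members of $\mathcal F$. Borg conjectured that there is a constant $r_0(t)$, depending only on $t$, such that for every $\mathcal F$ and every $r\ge r_0(t)$ the largest $t$-intersecting subfamilies are $t$-stars. We prove this with an explicit constant and for arbitrary positive weights on the members of $\mathcal F$. For $t=1$ every $r\ge5$ suffices, and for every $t$ no threshold below $t+2$ is possible. The proof combines a sharp inequality for cross-intersecting families of words, a probability measure on coordinates built from entropy, and a fourth-moment inequality for the Efron--Stein decomposition whose constants do not depend on $r$.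
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $t,n,r$ be positive integers and $[n]=\{1,\dots,n\}$. An \emph{$r$-signed set} is a pair $(F,a)$ with $F\subseteq[n]$ and $a\colon F\to[r]$. One may view it as the set of pairs $\{(i,a(i)):i\in F\}$, or as a word over the alphabet $[r]$ whose positions are the elements of $F$. For a family $\mathcal F\subseteq2^{[n]}$ let
\[
\mathcal S_{\mathcal F,r}=\{(F,a):F\in\mathcal F,\ a\in[r]^F\}.
\]
Two signed sets $(F,a)$ and $(F',a')$ \emph{agree at} $i$ if $i\in F\cap F'$ and $a(i)=a'(i)$. A family of signed sets is \emph{$t$-intersecting} if any two of its members, possibly equal, agree at $t$ or more points. For a $t$-set $T\subseteq[n]$ and $c\in[r]^T$, the \emph{$t$-star} of $(T,c)$ is the subfamily $\{(F,a)\in\mathcal S_{\mathcal F,r}:T\subseteq F,\ a|_T=c\}$; it is $t$-intersecting. We always assume that $\mathcal F$ contains a set of size at least $t$, since otherwise only the empty subfamily is $t$-intersecting. The question is when the largest $t$-intersecting subfamilies of $\mathcal S_{\mathcal F,r}$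 are $t$-stars.

Take first $\mathcal F=\{[n]\}$, so that the signed sets are the words of length $n$. A $t$-star contains the fraction $r^{-t}$ of all words. A natural competitor consists of the words with at least $t+1$ ones among the first $t+2$ positions. It contains the fraction $\big((t+2)(r-1)+1\big)r^{-t-2}$, which is about $(t+2)/r$ times $r^{-t}$. The competitor wins for small alphabets and loses for large ones, and the comparison involves $t$ and $r$ but not $n$. The small alphabets give a lower bound for any threshold.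

\begin{proposition}\label{prop:lower}
For each $t$ and each $r\le t+1$ there is a family $\mathcal F$ for which not every largest $t$-intersecting subfamily of $\mathcal S_{\mathcal F,r}$ is a $t$-star.
\end{proposition}

\begin{proof}
For $2\le r\le t+1$ let $\mathcal F=\{[t+2]\}$; every $t$-star has size $r^2$. Let $\mathcal U$ consist of the words with at least $t+1$ ones. Two of them have ones at $2(t+1)-(t+2)=t$ or more common positions, so $\mathcal U$ is $t$-intersecting. It lies in no $t$-star: for every position $i$ it contains the all-ones word and the word with a single $2$ at $i$. Its size is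
\[
(t+2)(r-1)+1=r^2+(r-1)(t+1-r)\ge r^2 .
\]
So either $\mathcal U$ is a largest $t$-intersecting subfamily, or the maximum exceeds $r^2$ and no $t$-star attains it. For $r=1$ let $\mathcal F$ consist of all $(t+1)$-subsets of $[t+2]$. The whole of $\mathcal S_{\mathcal F,1}$ is $t$-intersecting and has size $t+2\ge3$, while $t$-stars have size $2$.
\end{proof}

For large alphabets, let $\alpha(\mathcal F)$ be the size of the largest set in $\mathcal F$. Borg \cite{Borg} proved that the largest $t$-intersecting subfamilies of $\mathcal S_{\mathcal F,r}$ are $t$-stars for all $r>\binom{\alpha(\mathcal F)}{t}\binom{\alpha(\mathcal F)}{t+1}$, and the same conclusion is known for all $r>e\,(t+1)\,\alpha(\mathcal F)$. Both thresholds depend on $\mathcal F$. The comparison above suggests that they need not. We take the following statement from \cite{source}.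

\medskip
\noindent\textbf{Conjecture} (Borg \cite{Borg})\textbf{.} \emph{For every positive integer $t$ there is a constant $r_0(t)$, depending only on $t$, such that for every $n$, every family $\mathcal F\subseteq2^{[n]}$ containing a set of size at least $t$, and every integer $r\ge r_0(t)$, the largest $t$-intersecting subfamilies of $\mathcal S_{\mathcal F,r}$ are $t$-stars.}
\medskip

We prove the conjecture in a weighted form. Put $p=1/r$. For a finite set $K$ let $\mu$ denote the uniform probability measure on $[r]^K$, where $[r]^\emptyset$ is a single point. For $\mathcal U\subseteq\mathcal S_{\mathcal F,r}$ and $F\in\mathcal F$, the \emph{fiber} of $\mathcal U$ over $F$ is $U_F=\{a\in[r]^F:(F,a)\in\mathcal U\}$. Given a weight $\omega\colon\mathcal F\to(0,\infty)$, put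
\[
|\mathcal U|_\omega=\sum_{F\in\mathcal F}\omega(F)\,\mu(U_F),\qquad
D=\max_{|T|=t}\ \sum_{F\in\mathcal F,\ F\supseteq T}\omega(F)>0 .
\]
For $\omega(F)=r^{|F|}$ we have $|\mathcal U|_\omega=|\mathcal U|$. The $t$-star of $(T,c)$ has fibers of measure $p^t$ over the sets $F\supseteq T$ and empty fibers elsewhere, so its weight is $p^t\sum_{F\supseteq T}\omega(F)$, and the heaviest $t$-stars have weight $p^tD$.

\begin{theorem}\label{thm:main}
Let $r_0(t)=16e^{12}\,(t+4+2t\ln 2t)\,80^t(2t)^{6t}$. If $r\ge r_0(t)$, then for every $n$, every $\mathcal F\subseteq2^{[n]}$ containing a set of size at least $t$ and every weight $\omega\colon\mathcal F\to(0,\infty)$, each $t$-intersecting $\mathcal U\subseteq\mathcal S_{\mathcal F,r}$ satisfies $|\mathcal U|_\omega\le p^tD$, with equality only if $\mathcal U$ is a $t$-star.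
\end{theorem}

Since some $t$-star has weight $p^tD$, the heaviest $t$-intersecting subfamilies are exactly the heaviest $t$-stars. With $\omega(F)=r^{|F|}$ this is Borg's conjecture.

\begin{theorem}\label{thm:one}
For $t=1$ the conclusion of Theorem~\ref{thm:main} holds for all $r\ge5$.
\end{theorem}

By Proposition~\ref{prop:lower} every valid integer threshold is at least $t+2$. We do not claim that the constant $r_0(t)$ of Theorem~\ref{thm:main} is optimal.

\subsection*{Plan of the proof}
The difficulty in passing from one set to a family $\mathcal F$ is that the bound $p^tD$ refers to a single $t$-set $T$, while the fibers of $\mathcal U$ live on different coordinate sets. We handle this by averaging: if a random $t$-set lies in each $F$ with probability proportional to $\mu(U_F)$, the bound follows for all weights at once (Section~\ref{sec:avg}). Section~\ref{sec:two} constructs a suitable random coordinate from the densest fiber. For $t=1$ this gives the inequality in Theorem~\ref{thm:one} (Section~\ref{sec:one}). For $t\ge2$ we choose $t$ coordinates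 in turn and lose a factor depending on $t$, which is affordable only if all fibers have measure at most $\eta p^t$ for a small constant $\eta=\eta(t)$ (Section~\ref{sec:sparse}). If some fiber is denser than that, a Fourier-analytic argument finds a pair $(T,c)$ whose star is filled to a constant proportion in that fiber (Sections~\ref{sec:es} and~\ref{sec:dense}). The members of $\mathcal U$ outside this star then form a very sparse family, and they weigh less than the part of the star that they exclude (Section~\ref{sec:proof}).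

\section{Words, codimension and averaging}\label{sec:avg}

From now on $r\ge2$. We use the constants
\[
\ell=\ln r,\qquad \lambda=\ln\frac1{1-p},\qquad \kappa=\frac\lambda\ell,\qquad\text{so that}\quad p^\kappa=1-p .
\]
Since $1-p\ge p$ we have $0<\kappa\le1$, and $\lambda=\ln\big(1+\frac p{1-p}\big)\le\frac p{1-p}\le2p$.

Let $A\subseteq[r]^K$. We call $A$ \emph{$t$-intersecting} if any two of its words, possibly equal, agree in at least $t$ coordinates; the fibers of a $t$-intersecting family of signed sets have this property. For $J\subseteq K$ the \emph{projection} is $A|_J=\{a|_J:a\in A\}\subseteq[r]^J$. Since $A\subseteq A|_J\times[r]^{K\setminus J}$, we have $\mu(A|_J)\ge\mu(A)$. For $R\subseteq K$ and $y\in[r]^R$ the \emph{restriction} is $A_{R\to y}=\{z\in[r]^{K\setminus R}:(y,z)\in A\}$. The measure $\mu(A)$ is the average of $\mu(A_{R\to y})$ over $y$. If $A$ is $t$-intersecting and $|R|<t$, then $A_{R\to y}$ is $(t-|R|)$-intersecting. A \emph{subcube} is a set $\{a\in[r]^K:a|_S=c\}$ with $S\subseteq K$ and $c\in[r]^S$. It has measure $p^{|S|}$,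 so for any nonempty $A$ we define the \emph{codimension} $s(A)\ge0$ by
\[
\mu(A)=p^{s(A)} .
\]
It is a real number that plays the role of the number of coordinates that $A$ fixes.

\begin{lemma}\label{lem:orbit}
If $A\subseteq[r]^K$ is $1$-intersecting, then $\mu(A)\le p$.
\end{lemma}

\begin{proof}
If $K=\emptyset$, the unique word does not agree with itself anywhere, so $A=\emptyset$. Otherwise partition $[r]^K$ into the orbits of the map that adds $1$ modulo $r$ to every coordinate. Each orbit has $r$ words that pairwise disagree everywhere, so it contains at most one word of $A$.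
\end{proof}

\begin{lemma}[Averaging]\label{lem:avg}
Let $\mathcal U\subseteq\mathcal S_{\mathcal F,r}$, let $\mathbf T$ be a random $t$-subset of $[n]$ and let $C>0$. If $\mu(U_F)\le C\Pr(\mathbf T\subseteq F)$ for every $F\in\mathcal F$, then $|\mathcal U|_\omega\le CD$ for every weight $\omega$. If the hypothesis holds strictly for some $F$, then $|\mathcal U|_\omega<CD$.
\end{lemma}

\begin{proof}
Multiply by $\omega(F)>0$, sum over $F$ and exchange the order of summation:
\[
|\mathcal U|_\omega\le C\sum_{T}\Pr(\mathbf T=T)\sum_{F\supseteq T}\omega(F)\le CD.\qedhere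
\]
\end{proof}

The obvious choice is to fix a member $(F_0,a)$ of $\mathcal U$ and to take $\mathbf T$ uniform among the $t$-subsets of $F_0$. Every $F$ with $U_F\ne\emptyset$ meets $F_0$ in at least $t$ points, so $\Pr(\mathbf T\subseteq F)\ge1/\binom{|F_0|}{t}$. This estimate depends on $\alpha(\mathcal F)$. To remove the dependence, $\mathbf T$ must concentrate on the coordinates that the fiber $U_{F_0}$ actually constrains.

\begin{example}\label{ex:cube}
Let $t=1$ and suppose that the densest fiber of $\mathcal U$ is a subcube $U_{F_0}=\{a:a|_S=c\}$ with $|S|=s\ge1$. Every $(F,b)\in\mathcal U$ agrees with $c$ at a point of $S\cap F$, since otherwise we could extend $c$ to a word $a\in U_{F_0}$ that differs from $b$ on all of $F\cap F_0$. If $s=1$, this says that $\mathcal U$ lies in a $1$-star. If $s\ge2$, let $\mathbf T=\{i\}$ with $i$ uniform in $S$. Whenever $U_F\neq\emptyset$ we have $\Pr(\mathbf T\subseteq F)\ge1/s$ and hence $\mu(U_F)\le p^s\le sp^s\Pr(\mathbf T\subseteq F)$. Lemma~\ref{lem:avg} gives $|\mathcal U|_\omega\le sp^{s-1}\cdot pD$,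 and $sp^{s-1}\le s\,3^{1-s}<1$ for $r\ge3$. Spreading $\mathbf T$ over $s$ points costs a factor $s$, but codimension $s$ gains a factor $p^{s-1}$, and $|F_0|$ does not appear.
\end{example}

When the densest fiber is not a subcube, two things need a substitute: the uniform measure on $S$, and the fact that $F$ meets $S$.

\section{Cross-intersecting families and the entropy measure}\label{sec:two}

Families $A,B\subseteq[r]^K$ are \emph{cross-intersecting} if every $a\in A$ and every $b\in B$ agree in some coordinate. If $B$ is the subcube of words that begin with $s$ ones, the largest partner $A$ consists of the words with a one among the first $s$ coordinates, and $\mu(A)=1-(1-p)^s=1-\mu(B)^\kappa$. The exponent $\kappa$ is chosen so that this identity holds for every $s$, and the next lemma shows that no pair does better.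

\begin{lemma}\label{lem:cross}
If $A,B\subseteq[r]^m$ are cross-intersecting, then $\mu(A)+\mu(B)^\kappa\le1$.
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=0$ one of $A,B$ is empty, and the claim holds. For $m\ge1$ let $A_v,B_v\subseteq[r]^{m-1}$, $v\in[r]$, be the restrictions obtained by fixing the last coordinate to $v$. For $u\ne v$ the families $A_u$ and $B_v$ are cross-intersecting, because the last coordinate gives no agreement. Choose $v_1$ with $\beta_1=\mu(B_{v_1})$ largest, and let $\beta_2=\max_{v\ne v_1}\mu(B_v)$. By induction $\mu(A_u)\le1-\beta_1^\kappa$ for $u\ne v_1$, and $\mu(A_{v_1})\le1-\beta_2^\kappa$. Averaging over the last coordinate,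
\[
\mu(A)\le1-(1-p)\beta_1^\kappa-p\beta_2^\kappa,\qquad \mu(B)\le p\beta_1+(1-p)\beta_2 .
\]
It remains to show that $\big(p\beta_1+(1-p)\beta_2\big)^\kappa\le(1-p)\beta_1^\kappa+p\beta_2^\kappa$. Let $q=1/\kappa\ge1$ and $\psi(u)=\big(\beta_2+(\beta_1-\beta_2)u^q\big)^{1/q}$ for $u\in[0,1]$. This is the $\ell^q$-norm of the vector $\big(\beta_2^\kappa,(\beta_1-\beta_2)^\kappa u\big)\in\mathbb R^2$, which is affine in $u$, so $\psi$ is convex. We have $\psi(0)=\beta_2^\kappa$ and $\psi(1)=\beta_1^\kappa$, and since $(1-p)^q=p$, also $\psi(1-p)=\big(p\beta_1+(1-p)\beta_2\big)^\kappa$. The required inequality is $\psi(1-p)\le p\,\psi(0)+(1-p)\,\psi(1)$.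
\end{proof}

We shall compare fibers over different sets. Let $A\subseteq[r]^K$, $\emptyset\ne B\subseteq[r]^{K'}$ and $J\subseteq K\cap K'$, and suppose that every $a\in A$ and $b\in B$ agree at some point of $J$; we then say that $A$ and $B$ \emph{cross-intersect on $J$}. The projections $A|_J$ and $B|_J$ are cross-intersecting, and $\mu(B|_J)^\kappa\ge\mu(B)^\kappa=(1-p)^{s(B)}$. Therefore
\begin{equation}\label{eq:crossJ}
\mu(A)\le\mu(A|_J)\le1-(1-p)^{s(B)} .
\end{equation}
So the words of $A$ are constrained already on the coordinates in $J$. We want a measure on $K$ that charges every set $J$ on which $A$ is constrained, and entropy provides one.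

Recall that a random variable $X$ with finitely many values has entropy $H(X)=-\sum_x\Pr(X=x)\ln\Pr(X=x)$, and $H(X\mid Y)=H(X,Y)-H(Y)$. We use three standard facts: the chain rule $H(X_1,\dots,X_k)=\sum_iH(X_i\mid X_1,\dots,X_{i-1})$; conditioning on more variables does not increase entropy; and $H(X)\le\ln M$ if $X$ takes at most $M$ values, with equality if $X$ is uniform on $M$ values.

\begin{lemma}\label{lem:entropy}
Let $\emptyset\ne A\subseteq[r]^K$ with $\mu(A)<1$. There is a probability measure $\nu_A$ on $K$ such that $\nu_A(J)\ge s(A|_J)/s(A)$ for all $J\subseteq K$.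
\end{lemma}

\begin{proof}
Let $K=\{1,\dots,k\}$, let $X$ be uniform on $A$, and let $d_i=\ln r-H(X_i\mid X_1,\dots,X_{i-1})\ge0$ be the entropy deficit at coordinate $i$. By the chain rule $\sum_id_i=k\ln r-\ln|A|=s(A)\ell>0$. Put $\nu_A(\{i\})=d_i/(s(A)\ell)$. For $J\subseteq K$ write $X_J=(X_i)_{i\in J}$. Then
\[
\ln\big|A|_J\big|\ge H(X_J)=\sum_{i\in J}H\big(X_i\mid X_{J\cap[i-1]}\big)\ge\sum_{i\in J}H\big(X_i\mid X_{[i-1]}\big)=|J|\ln r-\sum_{i\in J}d_i ,
\]
and so $\sum_{i\in J}d_i\ge|J|\ln r-\ln\big|A|_J\big|=s(A|_J)\ell$.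
\end{proof}

For the subcube $\{a:a|_S=c\}$ the deficits are $\ln r$ on $S$ and $0$ elsewhere, so $\nu_A$ is the uniform measure on $S$ from Example~\ref{ex:cube}. To combine the two lemmas, define
\[
\xi(s)=\frac{-\ln\big(1-(1-p)^s\big)}{\ell}\qquad(s>0),
\]
so that $p^{\xi(s)}=1-(1-p)^s$. The function $\xi$ is positive and decreasing, and $\xi(1)=1$.

\begin{corollary}\label{cor:key}
Let $A\subseteq[r]^K$ and $B\subseteq[r]^{K'}$ be nonempty sets of measure less than $1$ that cross-intersect on $J\subseteq K\cap K'$. Then $\nu_A(J)\ge\xi(s(B))/s(A)$.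
\end{corollary}

\begin{proof}
Inequality \eqref{eq:crossJ} says $s(A|_J)\ge\xi(s(B))$. Apply Lemma~\ref{lem:entropy}.
\end{proof}

\section{The inequality for $t=1$}\label{sec:one}

In Example~\ref{ex:cube} the random point lay in $F$ with probability at least $1/s$, and we needed $sp^{s-1}\le1$. Corollary~\ref{cor:key} gives only $\xi(s)/s$, so we need slightly more.

\begin{lemma}\label{lem:calc1}
If $r\ge5$, then $\xi(s)\ge sp^{s-1}$ for all $s\ge1$, with strict inequality for $s>1$.
\end{lemma}

\begin{proof}
Let $g(s)=\ln\xi(s)-\ln s+(s-1)\ell$. Then $g(1)=0$, and it suffices to show $g'>0$ on $[1,\infty)$. Put $u=1-(1-p)^s\in[p,1)$ and $Z=1/u\in(1,r]$. Since $du/ds=\lambda(1-u)$,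
\[
\frac{\xi'(s)}{\xi(s)}=-\lambda\,\frac{1-u}{u\ln(1/u)}=-\lambda\,\frac{Z-1}{\ln Z}.
\]
The function $(Z-1)/\ln Z$ is increasing on $(1,\infty)$, because the numerator of its derivative is $\ln Z-(1-1/Z)>0$. Using $Z\le r$, $1/s\le1$ and $\lambda=\ln\frac r{r-1}$, we get
\begin{equation}\label{eq:gprime}
g'(s)\ge\ln r-1-\frac{(r-1)\ln\frac r{r-1}}{\ln r}.
\end{equation}
For $r\ge6$ we have $(r-1)\ln\frac r{r-1}<1$ and $\ln r>1.79$, so the right side exceeds $1.79-1-1/1.79>0$. For $r=5$ we have $\ln5>1.609$ and $4\ln\frac54<0.893$, so it exceeds $0.609-0.893/1.609>0.05$.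
\end{proof}

At $s=1$ equality holds in \eqref{eq:gprime}. For $r=4$ the right side is less than $0.39-0.86/1.39<0$, and for $r=3$ it is less than $0.1-0.81/1.1<0$. So Lemma~\ref{lem:calc1} is false for $r\in\{3,4\}$ and $s$ slightly above $1$; this is the source of the condition $r\ge5$.

\begin{proposition}\label{prop:one}
Let $t=1$ and $r\ge5$, and let $\mathcal U\subseteq\mathcal S_{\mathcal F,r}$ be $1$-intersecting. Then $|\mathcal U|_\omega\le pD$, and equality forces $\mu(U_F)=p$ for every nonempty fiber $U_F$.
\end{proposition}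

\begin{proof}
We may assume $\mathcal U\ne\emptyset$. Let $A=U_{F_0}$ be a fiber of largest measure, and let $\mathbf T=\{i\}$ with $i$ drawn from $\nu_A$. Let $U_F\ne\emptyset$ and $s=s(U_F)$. Then $s\ge s(A)\ge1$ by maximality and Lemma~\ref{lem:orbit}. The fibers $A$ and $U_F$ cross-intersect on $F\cap F_0$, so Corollary~\ref{cor:key} and Lemma~\ref{lem:calc1} give
\[
\Pr(\mathbf T\subseteq F)=\nu_A(F\cap F_0)\ge\frac{\xi(s)}{s(A)}\ge\frac{\xi(s)}{s}\ge p^{s-1}=\frac{\mu(U_F)}p ,
\]
and the last inequality is strict if $s>1$. Lemma~\ref{lem:avg} with $C=p$ gives both claims.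
\end{proof}

The case of equality is settled at the end of Section~\ref{sec:es}.

\section{Families with sparse fibers}\label{sec:sparse}

For general $t$ we draw $t$ coordinates one after the other. After each draw we fix the value at the drawn coordinate and pass to a restriction of the densest fiber, which still cross-intersects the other fibers on the remaining coordinates. This yields $\Pr(\mathbf T\subseteq F)\ge(\xi(s)/s)^t$ for a fiber of codimension $s$, and to conclude we would need $p^{s-t}\le(\xi(s)/s)^t$. At $s=t\ge2$, the codimension of the fibers of a star, this reads $t\le\xi(t)$, which is false as $\xi(t)<1$: each step uses one agreement only, although more are guaranteed. The inequality does hold once $p^{s-t}$ is below a constant of the rough size $t^{-t}$. Put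
\[
\eta=e^{-4}(2t)^{-2t},\qquad\text{so that}\quad\ln(1/\eta)=4+2t\ln2t .
\]
We prove the inequality with an extra factor $(1-p)^s$. By \eqref{eq:crossJ} this is the proportion of a star that a fiber of codimension $s$ outside the star excludes, and it is the quantity to beat in Section~\ref{sec:proof}.

\begin{lemma}\label{lem:calc}
If $p\le1/(64t^2)$, then $p^{s-t}<(1-p)^s\big(\xi(s)/s\big)^t$ for all $s\ge t+\ln(1/\eta)/\ell$.
\end{lemma}

\begin{proof}
After taking logarithms the claim is
\begin{equation}\label{eq:log}
(s-t)\ell>s\lambda+t\ln\big(s/\xi(s)\big).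
\end{equation}
Note that $\ell\ge\ln64>2$ and $tp^{1/2}\le1/8$. For moderate $s$ the number $\xi(s)$ is bounded below by a constant, and for large $s$ it decays much more slowly than $p^s$; we split at $s=p^{-1/2}$.

\emph{Case $s\le p^{-1/2}$.} Write $s=t+c$, so that $c\ell\ge4+2t\ln2t$. Bernoulli's inequality gives $1-(1-p)^s\le ps\le p^{1/2}$, hence $\xi(s)\ge\frac12$. Also $s\lambda\le2ps\le2p^{1/2}<1$, and $t\ln(2s)=t\ln2t+t\ln(1+c/t)\le t\ln2t+c$. The right side of \eqref{eq:log} is therefore less than $1+t\ln2t+c$. Since $\ell>2$, we have $c\ell-c\ge c\ell/2\ge2+t\ln2t$, and \eqref{eq:log} follows.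

\emph{Case $s\ge p^{-1/2}$.} Here $s\ge8t$, so $s-t\ge s/2$. From $-\ln(1-y)\ge y$ we get $\xi(s)\ge(1-p)^s/\ell$, so the right side of \eqref{eq:log} is at most $(1+t)s\lambda+t\ln s+t\ln\ell$. We bound the three terms. First, $(1+t)\lambda\le4tp\le1/16<\ell/8$. Second, $(\ln s)/s$ is decreasing for $s\ge e$, so $(\ln s)/s\le p^{1/2}\ell/2$ and $t\ln s\le s\ell/16$. Third, $sp^{1/2}\ge1$ gives $t\ln\ell\le t\ell\le s\,tp^{1/2}\ell\le s\ell/8$. The sum is less than $5s\ell/16<s\ell/2\le(s-t)\ell$.
\end{proof}

\begin{proposition}\label{prop:sparse}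
Let $p\le1/(64t^2)$, let $\emptyset\ne\mathcal U\subseteq\mathcal S_{\mathcal F,r}$ be $t$-intersecting, and suppose that $\max_F\mu(U_F)=p^{s_1}\le\eta p^t$. Then $|\mathcal U|_\omega<(1-p)^{s_1}p^tD$.
\end{proposition}

\begin{proof}
Let $A=U_{F_1}$ attain the maximum. We construct distinct random coordinates $i_1,\dots,i_t\in F_1$ and sets $A_j\subseteq[r]^{K_j}$, where $K_j=F_1\setminus\{i_1,\dots,i_j\}$, such that $A_j$ is a restriction of $A$ at $\{i_1,\dots,i_j\}$ determined by $(i_1,\dots,i_j)$, and $\mu(A_j)\ge\mu(A)$. Start with $A_0=A$. Suppose that $j<t$ and $A_j$ is given. It is nonempty and $(t-j)$-intersecting, so $\mu(A_j)\le p<1$ by Lemma~\ref{lem:orbit}, and Lemma~\ref{lem:entropy} applies. Draw $i_{j+1}\in K_j$ from $\nu_{A_j}$, and let $A_{j+1}=(A_j)_{\{i_{j+1}\}\to v}$ for the smallest symbol $v$ that maximizes the measure of this restriction. The maximum is at least the average, so $\mu(A_{j+1})\ge\mu(A_j)$. Let $\mathbf T=\{i_1,\dots,i_t\}$.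

Fix $F$ with $B=U_F\ne\emptyset$ and let $s=s(B)\ge s_1$. Let $j<t$, condition on values $i_1,\dots,i_j$ that all lie in $F$, and put $J=(F\cap F_1)\setminus\{i_1,\dots,i_j\}$. A word of $A_j$ extends to a word of $A$, which agrees with any given word of $B$ at $t$ or more points of $F\cap F_1$. At most $j<t$ of these points are among $i_1,\dots,i_j$, so $A_j$ and $B$ cross-intersect on $J$. By Corollary~\ref{cor:key} and $s(A_j)\le s_1$, the conditional probability that $i_{j+1}\in F$ is at least $\xi(s)/s_1\ge\xi(s)/s$. Multiplying over $j=0,\dots,t-1$ gives $\Pr(\mathbf T\subseteq F)\ge(\xi(s)/s)^t$.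

The hypothesis $p^{s_1}\le\eta p^t$ says that $s_1\ge t+\ln(1/\eta)/\ell$, so Lemma~\ref{lem:calc} applies to $s$:
\[
\mu(U_F)=p^s<p^t(1-p)^s\big(\xi(s)/s\big)^t\le p^t(1-p)^{s_1}\Pr(\mathbf T\subseteq F).
\]
Lemma~\ref{lem:avg} with $C=(1-p)^{s_1}p^t$ finishes the proof; the inequality is strict for $F=F_1$.
\end{proof}

\section{The Efron--Stein weights of a $t$-intersecting family}\label{sec:es}

It remains to understand a single $t$-intersecting set $A\subseteq[r]^m$ with $\mu(A)\ge\eta p^t$. We expect it to resemble a subcube of codimension $t$. To see this we expand its indicator function according to the sets of coordinates on which the parts depend.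

All expectations are over uniform words, $\langle g,h\rangle=\mathbb E[gh]$ and $\|g\|_q=(\mathbb E|g|^q)^{1/q}$. For $g\colon[r]^m\to\mathbb R$ let $E_ig$ be the average of $g$ over coordinate $i$. The operators $E_i$ commute and $E_i^2=E_i$. For $S\subseteq[m]$ put
\[
g_S=\prod_{i\in S}(I-E_i)\prod_{i\notin S}E_i\,g,\qquad L_S=\prod_{i\in S}(I-E_i).
\]
Expanding $I=\prod_i\big(E_i+(I-E_i)\big)$ gives the \emph{Efron--Stein decomposition} $g=\sum_Sg_S$. Say that a function has \emph{type $S$} if it depends only on the coordinates in $S$ and is annihilated by $E_i$ for each $i\in S$; the function $g_S$ has type $S$. Functions $u,u'$ of different types $S,S'$ are orthogonal: if, say, $i\in S\setminus S'$, then $\mathbb E[uu']=\mathbb E[u'E_iu]=0$. In particular $\|g\|_2^2=\sum_S\|g_S\|_2^2$. Since $(I-E_i)g_{S'}$ equals $g_{S'}$ for $i\in S'$ and $0$ otherwise, $L_Sg=\sum_{S'\supseteq S}g_{S'}$.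

For $A\subseteq[r]^m$ with indicator $f=1_A$ and $a=\mu(A)$, define the \emph{level weights} $W_k=\sum_{|S|=k}\|f_S\|_2^2$. Then $W_0=a^2$ and $\sum_kW_k=\|f\|_2^2=a$. Put
\[
\theta=\frac1{r-1}=\frac p{1-p}.
\]
For the subcube of words beginning with $t$ ones, $f=\prod_{i\le t}\big(p+(1[x_i=1]-p)\big)$. The levels above $t$ are empty, and $W_t=(p(1-p))^t=(1-p)^ta$. So for small $p$ almost all the weight lies on level $t$, and $\theta^tW_t=p^{2t}=a^2$. The last identity extends to all $t$-intersecting sets, with correction terms from the higher levels.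

\begin{lemma}\label{lem:weights}
If $A\subseteq[r]^m$ is $t$-intersecting, then
\[
a^2=\sum_{k\ge t}(-1)^{k-t}\binom{k-1}{t-1}\theta^kW_k .
\]
\end{lemma}

\begin{proof}
We express the generating polynomial $\Phi(\zeta)=\sum_kW_k\zeta^k$ through the number of agreements between two random words. Let $x,x'$ be independent uniform words and $\chi_i=r\,1[x_i=x_i']-1$. For $\phi\colon[r]\to\mathbb R$ and uniform $v$ we have $\mathbb E_v\big[(r\,1[u=v]-1)\phi(v)\big]=\phi(u)-\mathbb E\phi$. Averaging over $x'$ one coordinate at a time therefore gives $\mathbb E_{x'}\big[f(x')\prod_{i\in S}\chi_i\big]=f_S(x)$, and so $\mathbb E\big[f(x)f(x')\prod_{i\in S}\chi_i\big]=\langle f,f_S\rangle=\|f_S\|_2^2$. Let $N$ be the number of coordinates where $x$ and $x'$ agree. Since $\chi_i=r-1$ at agreements and $\chi_i=-1$ elsewhere,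
\[
\Phi(\zeta)=\mathbb E\Big[f(x)f(x')\prod_{i=1}^m(1+\zeta\chi_i)\Big]=\mathbb E\Big[f(x)f(x')\big(1+(r-1)\zeta\big)^N(1-\zeta)^{m-N}\Big].
\]
We have $N\ge t$ whenever $f(x)f(x')\ne0$, so $\Phi$ is divisible by $(1+(r-1)\zeta)^t$. Each application of $\zeta\frac d{d\zeta}$ lowers this power by at most one and multiplies $W_k\zeta^k$ by $k$. Evaluating $(\zeta\frac d{d\zeta})^j\Phi$ at $\zeta=-\theta$ for $0\le j\le t-1$ and taking linear combinations, we obtain $\sum_kP(k)W_k(-\theta)^k=0$ for every polynomial $P$ of degree at most $t-1$. We choose $P$ to remove the levels $1,\dots,t-1$: let $P(k)=\prod_{j=1}^{t-1}\frac{j-k}j$. Then $P(0)=1$, $P(k)=0$ for $1\le k\le t-1$, and $P(k)=(-1)^{t-1}\binom{k-1}{t-1}$ for $k\ge t$. Since $W_0=a^2$, the identity follows.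
\end{proof}

The simplest use of the identity is the extremal case for $t=1$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By Proposition~\ref{prop:one} it remains to consider $\mathcal U$ with $|\mathcal U|_\omega=pD$, and then every nonempty fiber $U_F$ has measure $a=p$. Let $f=1_{U_F}$. Since $\theta<1$, we have $(-1)^{k-1}\theta^k<\theta$ for $k\ge2$, and Lemma~\ref{lem:weights} with $t=1$ gives
\[
p^2=\sum_{k\ge1}(-1)^{k-1}\theta^kW_k\le\theta\sum_{k\ge1}W_k=\theta(p-p^2)=p^2 .
\]
Equality forces $W_k=0$ for $k\ge2$, so $f=p+\sum_{i\in F}f_{\{i\}}$ is a sum of functions of one coordinate each. Suppose that two of them are nonconstant, one taking values $u_1<u_2$ and the other $v_1<v_2$. With the remaining coordinates fixed, $f$ takes the three values $u_1+v_1<u_1+v_2<u_2+v_2$ up to a common additive constant, which is impossible for an indicator function. Hence $f$ depends on a single coordinate $i_F$, and since $\mu(U_F)=p$, we have $U_F=\{b\in[r]^F:b(i_F)=v_F\}$ for one symbol $v_F$.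

Suppose that $(i_F,v_F)\ne(i_{F'},v_{F'})$ for two nonempty fibers. At each point of $F\cap F'$, either at most one of the two fibers prescribes a value, or they prescribe different values. So there are words $b\in U_F$ and $b'\in U_{F'}$ that disagree on all of $F\cap F'$, a contradiction. Thus $\mathcal U$ lies in a single $1$-star. That star has weight at most $pD$ and $\omega>0$, so $\mathcal U$ is the whole star.
\end{proof}

This step needs $\theta<1$, that is, $r\ge3$. For $r=2$ the family in Proposition~\ref{prop:lower} with $t=1$ has measure $\frac12=p$ and is not a subcube.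

\section{A dense fiber has a dense restriction}\label{sec:dense}

If $\mu(A)$ is only within a constant factor of $p^t$, Lemma~\ref{lem:weights} still places a constant fraction of the weight on level $t$. Thus the sparse function $f=1_A$ correlates with its level-$t$ part $h$. By H\"older's inequality $\langle f,h\rangle\le\mu(A)^{3/4}\|h\|_4$, so $h$ has a large fourth moment. We must find out what this says about $A$.

No bound $\mathbb Eh^4\le C(\mathbb Eh^2)^2$ with $C$ independent of $r$ holds on level $t$: for $h=1[x_1=1]-p$ we have $\mathbb Eh^2\le p$ and $\mathbb Eh^4\ge p(1-p)^4$, so $C\ge(1-p)^4/p$. In this example $h$ is large once one coordinate is fixed. The next lemma shows that this is the only obstruction, by bounding fourth moments through second moments of restrictions. Let $\rho=\frac12$ and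
\[
\Gamma g=\sum_S\rho^{|S|}g_S=\prod_{i=1}^m\big(E_i+\rho(I-E_i)\big)g,\qquad Q_S[g](y)=\mathbb E\big[(L_Sg)^2\,\big|\,x_S=y\big]\quad(y\in[r]^S).
\]
We need the case $g=h$ only, but an induction on $m$ for $(\Gamma g)^4$ produces products of squares of two different functions, so we state the lemma for a pair.

\begin{lemma}\label{lem:fourth}
For all $g,h\colon[r]^m\to\mathbb R$,
\[
\mathbb E\big[(\Gamma g)^2(\Gamma h)^2\big]\le\sum_{S\subseteq[m]}\mathbb E_{y\in[r]^S}\big[Q_S[g](y)\,Q_S[h](y)\big].
\]
\end{lemma}

\begin{proof}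
We use induction on $m$; for $m=0$ both sides equal $g^2h^2$. For $m\ge1$ write $x=(x',v)$ with $v$ the last coordinate. Define functions on $[r]^{m-1}$ by $\bar g(x')=\mathbb E_vg(x',v)$ and $\delta_vg(x')=g(x',v)-\bar g(x')$, so that $\mathbb E_v\delta_vg=0$, and likewise for $h$. With $\Gamma$ acting on $m-1$ coordinates, put $G=\Gamma\bar g$, $G_v=\Gamma\delta_vg$, $H=\Gamma\bar h$, $H_v=\Gamma\delta_vh$. The product formula for $\Gamma$ gives $(\Gamma g)(\cdot,v)=G+\rho G_v$ and $(\Gamma h)(\cdot,v)=H+\rho H_v$, and by linearity $\mathbb E_vG_v=\mathbb E_vH_v=0$ at every $x'$. Expand: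
\begin{align*}
(G+\rho G_v)^2(H+\rho H_v)^2={}&G^2H^2+2\rho G^2HH_v+2\rho GH^2G_v+\rho^2\big(G^2H_v^2+G_v^2H^2\big)\\
&+4\rho^2GHG_vH_v+2\rho^3GG_vH_v^2+2\rho^3HH_vG_v^2+\rho^4G_v^2H_v^2 .
\end{align*}
The two terms of order $\rho$ average to $0$ over $v$. For the mixed terms, $2\alpha\beta\le\alpha^2+\beta^2$ gives
\begin{align*}
4\rho^2(GH_v)(G_vH)&\le2\rho^2\big(G^2H_v^2+G_v^2H^2\big),\\
2(\rho GH_v)(\rho^2G_vH_v)&\le\rho^2G^2H_v^2+\rho^4G_v^2H_v^2,\\
2(\rho G_vH)(\rho^2G_vH_v)&\le\rho^2G_v^2H^2+\rho^4G_v^2H_v^2 .
\end{align*}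
Altogether $G^2H_v^2$ and $G_v^2H^2$ receive the coefficient $4\rho^2=1$, which dictates the choice of $\rho$, and $G_v^2H_v^2$ receives $3\rho^4<1$. Hence
\[
\mathbb E\big[(\Gamma g)^2(\Gamma h)^2\big]\le\mathbb E_v\mathbb E_{x'}\big[G^2H^2+G^2H_v^2+G_v^2H^2+G_v^2H_v^2\big].
\]
For each $v$ apply the induction hypothesis to the pairs $(\bar g,\bar h)$, $(\bar g,\delta_vh)$, $(\delta_vg,\bar h)$, $(\delta_vg,\delta_vh)$. For $S\subseteq[m-1]$ and $y\in[r]^S$ abbreviate $\alpha=Q_S[\bar g](y)$, $\alpha_v=Q_S[\delta_vg](y)$, $\beta=Q_S[\bar h](y)$, $\beta_v=Q_S[\delta_vh](y)$, all nonnegative. The right side above is at most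
\begin{equation}\label{eq:indbound}
\sum_{S\subseteq[m-1]}\mathbb E_y\big[\alpha\beta+\alpha\,\mathbb E_v\beta_v+\beta\,\mathbb E_v\alpha_v+\mathbb E_v[\alpha_v\beta_v]\big].
\end{equation}
Now compute the right side of the lemma. For $S\subseteq[m-1]$ we have $(L_Sg)(\cdot,v)=L_S\bar g+L_S\delta_vg$. The cross term in the square averages to $0$ over $v$, so $Q_S[g](y)=\alpha+\mathbb E_v\alpha_v$. Also $(L_{S\cup\{m\}}g)(\cdot,v)=L_S\delta_vg$, so $Q_{S\cup\{m\}}[g](y,v)=\alpha_v$. The same holds for $h$, and the sets $S$ and $S\cup\{m\}$ together contribute $\mathbb E_y\big[(\alpha+\mathbb E_v\alpha_v)(\beta+\mathbb E_v\beta_v)+\mathbb E_v[\alpha_v\beta_v]\big]$. This exceeds the term of \eqref{eq:indbound} by $\mathbb E_y\big[\mathbb E_v\alpha_v\,\mathbb E_v\beta_v\big]\ge0$.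
\end{proof}

\begin{proposition}\label{prop:dense}
Put $\gamma_0=\eta^3/(8\cdot80^t)$ and assume $p\le\sqrt\eta/(4t)$ and $p<\gamma_0$. If $A\subseteq[r]^m$ is $t$-intersecting and $\mu(A)\ge\eta p^t$, then there are $T\subseteq[m]$ with $|T|=t$ and $c\in[r]^T$ such that $\mu(A_{T\to c})\ge\gamma_0$.
\end{proposition}

\begin{proof}
We keep the notation $f,a,W_k,\theta$ of Section~\ref{sec:es}, and let $\gamma=\max\mu(A_{R\to y})$ over all $R\subseteq[m]$ with $|R|\le t$ and $y\in[r]^R$.

\emph{Step 1: $W_t\ge\eta a/2$.} We have $\theta\le2p$, so $t\theta\le\sqrt\eta/2\le1$. In Lemma~\ref{lem:weights} drop the nonpositive terms with $k-t$ odd. For even $j=k-t\ge2$, the coefficient $\binom{t+j-1}{t-1}$ counts multisets of size $j$ from a $t$-set and is at most $t^j$, so $\binom{k-1}{t-1}\theta^k\le\theta^t(t\theta)^j\le\theta^t(t\theta)^2$. With $\sum_kW_k=a$ this gives $a^2\le\theta^tW_t+\theta^t(t\theta)^2a$. Now $\theta^{-t}a\ge\eta(1-p)^t\ge\eta(1-tp)\ge3\eta/4$ and $(t\theta)^2\le\eta/4$, so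
\[
W_t\ge a\big(\theta^{-t}a-(t\theta)^2\big)\ge\eta a/2 .
\]

\emph{Step 2: the fourth moment.} Let $h=\sum_{|S|=t}f_S$. Then $\|h\|_2^2=W_t$, $\Gamma h=2^{-t}h$, and $L_Sh=0$ for $|S|>t$. Lemma~\ref{lem:fourth} gives
\[
\mathbb Eh^4\le16^t\sum_{|S|\le t}\mathbb E_y\big[Q_S[h](y)^2\big].
\]
We bound one factor $Q_S[h](y)$ uniformly in terms of $\gamma$ and average the other.

Fix $S$ with $|S|\le t$ and $y\in[r]^S$, and let $z$ range over $[r]^{[m]\setminus S}$. For $S'\supseteq S$ the function $z\mapsto f_{S'}(y,z)$ has type $S'\setminus S$, so these functions are pairwise orthogonal. The function $L_Sf(y,\cdot)$ is the sum of all of them, and $L_Sh(y,\cdot)$ is the sum of those with $|S'|=t$. Hence $Q_S[h](y)\le Q_S[f](y)$. Expanding the product that defines $L_S$,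
\[
L_Sf=\sum_{R\subseteq S}(-1)^{|S\setminus R|}E_{S\setminus R}f,\qquad E_{S\setminus R}=\prod_{i\in S\setminus R}E_i .
\]
The function $z\mapsto(E_{S\setminus R}f)(y,z)$ takes values in $[0,1]$. Its mean is the average of $f$ over all words that agree with $y$ on $R$, namely $\mu(A_{R\to y|_R})\le\gamma$. Its second moment is at most its mean, so its $2$-norm is at most $\sqrt\gamma$. The triangle inequality over the $2^{|S|}$ terms gives $Q_S[h](y)\le4^{|S|}\gamma$.

For the other factor, $\mathbb E_yQ_S[h](y)=\|L_Sh\|_2^2=\sum_{S'\supseteq S,\,|S'|=t}\|f_{S'}\|_2^2$. Each $t$-set $S'$ has $\binom tj$ subsets of size $j$, so the sum over $|S|=j$ equals $\binom tjW_t$. Therefore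
\[
\mathbb Eh^4\le16^t\sum_{j=0}^t4^j\binom tj\gamma W_t=80^t\gamma W_t .
\]

\emph{Step 3: conclusion.} By orthogonality and H\"older's inequality,
\[
W_t=\langle f,h\rangle\le\|f\|_{4/3}\|h\|_4\le a^{3/4}\big(80^t\gamma W_t\big)^{1/4}.
\]
Thus $W_t^3\le80^t\gamma a^3$, and Step 1 gives $\gamma\ge(\eta/2)^3/80^t=\gamma_0$. Let $R$ and $y$ attain $\gamma$. If $|R|<t$, then $A_{R\to y}$ is $1$-intersecting and has measure at most $p<\gamma_0$ by Lemma~\ref{lem:orbit}, a contradiction. So $|R|=t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}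

The constant $\gamma_0$ is small, so Proposition~\ref{prop:dense} does not say that a dense fiber is close to a subcube. It suffices because $\gamma_0$ does not depend on $r$. By Lemma~\ref{lem:cross}, a set that cross-intersects a set of measure $\gamma_0$ has codimension at least $\gamma_0/\lambda\ge\gamma_0r/2$, which is large when $r$ is large. (In the extremal example for that lemma, the words with a one among the first $s$ coordinates have measure at most $ps$, so $s\ge\gamma_0r$ is needed to reach measure $\gamma_0$.) The constant $r_0(t)$ is chosen to make this codimension large enough for Proposition~\ref{prop:sparse}.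

Since $\eta^{-3}=e^{12}(2t)^{6t}$ and $\ln(1/\eta)=4+2t\ln2t$, the hypothesis $r\ge r_0(t)$ says
\begin{equation}\label{eq:p}
r\ge16\cdot80^t\big(t+\ln(1/\eta)\big)\eta^{-3},\qquad\text{that is,}\qquad p\le\frac{\gamma_0}{2\big(t+\ln(1/\eta)\big)} .
\end{equation}
The second form gives $p<\gamma_0$. The first gives $r\ge4t\,\eta^{-1/2}$ and $r\ge\eta^{-3}\ge(2t)^6\ge64t^2$. So Propositions~\ref{prop:sparse} and~\ref{prop:dense} apply, and $\ell>1$. Let $\mathcal U$ be $t$-intersecting; since $p^tD>0$, we may assume $\mathcal U\ne\emptyset$.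

If $\mu(U_F)\le\eta p^t$ for all $F$, Proposition~\ref{prop:sparse} gives $|\mathcal U|_\omega<p^tD$. So suppose that $\mu(U_{F_0})>\eta p^t$ for some $F_0$. Proposition~\ref{prop:dense} provides a $t$-set $T\subseteq F_0$ and $c\in[r]^T$ with $\mu(V_{F_0})\ge\gamma_0$, where for $F'\in\mathcal F$ with $F'\supseteq T$ we put $V_{F'}=(U_{F'})_{T\to c}\subseteq[r]^{F'\setminus T}$. The part of $\mathcal U$ inside the star of $(T,c)$ has weight $p^t\sum_{F'\supseteq T}\omega(F')\mu(V_{F'})$. Let $\mathcal N$ be the part of $\mathcal U$ outside the star, with fibers $N_F$.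

If $\mathcal N=\emptyset$, then $\mathcal U$ is contained in the star and $|\mathcal U|_\omega\le p^tD$. Since $\omega>0$, equality holds only if $\mathcal U$ is the whole star.

Let $\mathcal N\ne\emptyset$, and let $N_F$ be a fiber of $\mathcal N$ of largest measure $p^{s_1}$. We show that $|\mathcal U|_\omega<p^tD$.

\emph{The loss inside the star.} Let $F'\in\mathcal F$ with $F'\supseteq T$, let $b\in N_F$ and $z\in V_{F'}$. The signed sets $(F,b)$ and $(F',(c,z))$ belong to $\mathcal U$. They agree at no more than $t-1$ points of $T$, since $T\not\subseteq F$ or $b|_T\ne c$, so they agree at a point of $J=(F\cap F')\setminus T$. Thus $V_{F'}$ and $N_F$ cross-intersect on $J$, and \eqref{eq:crossJ} gives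
\begin{equation}\label{eq:loss}
\mu(V_{F'})\le1-(1-p)^{s_1}\qquad\text{for all }F'\in\mathcal F\text{ with }F'\supseteq T .
\end{equation}
The part of $\mathcal U$ inside the star therefore has weight at most $\big(1-(1-p)^{s_1}\big)p^tD$.

\emph{The gain outside the star.} For $F'=F_0$, inequality \eqref{eq:loss} gives $e^{-\lambda s_1}=(1-p)^{s_1}\le1-\gamma_0\le e^{-\gamma_0}$. By $\lambda\le2p$, \eqref{eq:p} and $\ell>1$,
\[
s_1\ge\frac{\gamma_0}\lambda\ge\frac{\gamma_0}{2p}\ge t+\ln(1/\eta)\ge t+\frac{\ln(1/\eta)}\ell ,
\]
that is, $p^{s_1}\le\eta p^t$. This is the only place where the full strength of \eqref{eq:p} is used. Proposition~\ref{prop:sparse}, applied to the $t$-intersecting family $\mathcal N$, gives $|\mathcal N|_\omega<(1-p)^{s_1}p^tD$.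

Adding the two bounds yields $|\mathcal U|_\omega<p^tD$. In all cases $|\mathcal U|_\omega\le p^tD$, with equality only if $\mathcal U$ is a $t$-star. This proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Borg}
Borg, 2009.

\bibitem{source}
\texttt{https://tdr.lib.ntu.edu.tw/jspui/retrieve/}\allowbreak\texttt{35e61799-c18b-48f2-90b2-d28d00b30b4e/}\allowbreak\texttt{ntu-113-1.pdf}

\end{thebibliography}
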